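\title{Finite self-information and lowness for dimension}

\begin{abstract}
A sequence $A\in2^\omega$ is low for dimension if, used as an oracle, it lowers
the effective Hausdorff dimension of no sequence, and it has finite
self-information if Levin's mutual information $I(A:A)$ is finite. Hirschfeldt
and Weber asked how these two properties are related. We show that lowness for
dimension implies finite self-information and that the converse fails. Both
properties are governed by the number $q(A)=\liminf_n K^A(n)/K(n)$. Lowness
for dimension is the case $q(A)=1$, while $I(A:A)$ is finite if $q(A)>\frac12$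
and infinite if $q(A)<\frac12$, with both outcomes occurring at
$q(A)=\frac12$. In particular, an oracle of finite self-information can halve
the dimension of a sequence but cannot do more.
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $K$ denote prefix-free Kolmogorov complexity and $K^A$ its relativization
to an oracle $A\in2^\omega$. An oracle can only shorten descriptions:
$K^A(\sigma)\le K(\sigma)+O(1)$. We call
\[
d^A(\sigma)=K(\sigma)-K^A(\sigma)
\]
the \emph{gain} of $A$ on the string $\sigma$. The sequence $A$ is \emph{low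
for $K$} if its gain is bounded; equivalently, $A$ is low for Martin-L\"of
randomness. This paper compares two weaker ways of saying that an oracle is of
little help.

The first looks at rates of compression. The \emph{effective (Hausdorff)
dimension} of $X\in2^\omega$ is
\[
\dim(X)=\liminf_{n\to\infty}\frac{K(X\upharpoonright n)}{n},
\]
the best compression rate that is attained on infinitely many initial segments
of $X$, and $\dim^A(X)$ is defined in the same way from $K^A$. We always have
$\dim^A(X)\le\dim(X)$, and $A$ is \emph{low for dimension} if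
$\dim^A(X)=\dim(X)$ for all $X\in2^\omega$.

The second looks at the information that two users of the oracle have in
common. Following Levin, the \emph{mutual information} of $A,B\in2^\omega$ is
\[
I(A:B)=\log\sum_{\sigma,\tau\in2^{<\omega}}
2^{-K(\sigma,\tau)-K^A(\sigma)-K^B(\tau)+K(\sigma)+K(\tau)} .
\]
The quantity $K(\sigma)+K(\tau)-K(\sigma,\tau)$ is the number of bits saved by
describing $\sigma$ and $\tau$ together. The sum averages $2$ to this power,
giving $\sigma$ the weight $2^{-K^A(\sigma)}$ and $\tau$ the weight
$2^{-K^B(\tau)}$. It is large when strings that are easy to produce from $A$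
share much information with strings that are easy to produce from $B$. The
sequence $A$ has \emph{finite self-information} if $I(A:A)<\infty$.

In the simplest cases the two properties agree. The $(\sigma,\tau)$ term of
$2^{I(A:A)}$ is $2^{-K(\sigma,\tau)+d^A(\sigma)+d^A(\tau)}$. If $A$ is low for
$K$, the gains are bounded, so $I(A:A)<\infty$ because
$\sum_{\sigma,\tau}2^{-K(\sigma,\tau)}\le1$, and $A$ is low for dimension. If
$\dim(A)>0$, then $K^A(A\upharpoonright n)=O(\log n)$ gives $\dim^A(A)=0$, and
the term with $\sigma=\tau=A\upharpoonright n$ has exponent at least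
$K(A\upharpoonright n)-O(\log n)\to\infty$, so both properties fail.
Hirschfeldt and Weber constructed a sequence that has finite self-information
and is not low for randomness; this sequence is also low for dimension. They
asked the following question, which we take from \cite{lowdim}.

\begin{quote}
What is the relationship between having finite self-information and being low
for dimension?
\end{quote}

A first look at the definitions suggests that finite self-information is the
stronger property. Dimension is a limit of ratios and does not see gains of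
order $o(K(\sigma))$, whereas in $I(A:A)$ the gain stands in the exponent. The
diagonal part of the sum is, up to a constant factor,
$\sum_\sigma2^{K(\sigma)-2K^A(\sigma)}$. An estimate
$K^A(\sigma)\ge(1-\varepsilon)K(\sigma)$ bounds its terms only by
$2^{-(1-2\varepsilon)K(\sigma)}$, and
\begin{equation}\label{eq:diverge}
\sum_\sigma2^{-\eta K(\sigma)}=\infty\qquad\text{for every }\eta<1,
\end{equation}
since each of the $2^n$ strings of length $n$ has complexity at most
$n+O(\log n)$. The truth is the opposite of this guess.

\begin{theorem}\label{thm:answer}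
Every sequence that is low for dimension has finite self-information. There is
a sequence with finite self-information that is not low for dimension.
\end{theorem}

We prove a sharper, quantitative form. Identify numbers with strings, and let
\[
q(A)=\liminf_{n\to\infty}\frac{K^A(n)}{K(n)}\in[0,1]
\]
be the smallest fraction of complexity that survives the use of $A$ infinitely
often. It is known that $A$ is low for dimension if and only if
$K^A(n)/K(n)\to1$, that is, $q(A)=1$; this also follows from
Theorem~\ref{thm:dim} below. Our first result reduces self-information to a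
sum over single strings.

\begin{theorem}\label{thm:sum}
With constants independent of $A$,
\[
I(A:A)=\log\sum_\sigma2^{K(\sigma)-2K^A(\sigma)}+O(1)
=\log\sum_n2^{K(A\upharpoonright n)-2K^A(n)}+O(1),
\]
where both sides may be infinite.
\end{theorem}

The exponent $K(\sigma)-2K^A(\sigma)$ changes sign when $K^A(\sigma)$ is half
of $K(\sigma)$, and one half is the threshold.

\begin{theorem}\label{thm:threshold}
Let $A\in2^\omega$.
\begin{itemize}
\item[(a)] If $I(A:A)<\infty$, then $K^A(x)-\frac12K(x)\to\infty$ as
$x\to\infty$; in particular $q(A)\ge\frac12$.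
\item[(b)] If there is a constant $c_A$ such that
$K^A(x)\ge\frac12K(x)+4\log K(x)-c_A$ for all $x$, then $I(A:A)<\infty$. In
particular, $I(A:A)<\infty$ whenever $q(A)>\frac12$.
\end{itemize}
\end{theorem}

\begin{theorem}\label{thm:examples}
For every $q\in[\frac12,1)$ there is $A$ with $I(A:A)<\infty$ and $q(A)=q$.
There is also $A$ with $q(A)=\frac12$ and $I(A:A)=\infty$.
\end{theorem}

So at the value $\frac12$, and only there, $q(A)$ does not decide whether
$I(A:A)$ is finite. The last result expresses $q(A)$ through dimension, as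
$q(A)=\min\{\dim^A(X):\dim(X)=1\}$.

\begin{theorem}\label{thm:dim}
Let $A\in2^\omega$. Then $\dim^A(X)\ge q(A)\dim(X)$ for all $X$, and there is
$X$ with $\dim(X)=1$ and $\dim^A(X)=q(A)$. Hence, if $I(A:A)<\infty$, then
$\dim^A(X)\ge\frac12\dim(X)$ for all $X$, and the constant $\frac12$ is
optimal.
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:answer}]
By Theorem~\ref{thm:dim}, $A$ is low for dimension if and only if $q(A)=1$. If
$q(A)=1$, then $I(A:A)<\infty$ by Theorem~\ref{thm:threshold}(b). A sequence
given by Theorem~\ref{thm:examples} for any $q\in[\frac12,1)$ has finite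
self-information and is not low for dimension.
\end{proof}

The termwise estimate above fails because it allows $A$ a large gain on all
strings at once. Our main tool, Lemma~\ref{lem:batch}, estimates whole batches
of oracle programs instead: a batch of total weight $2^{-e}$ that can be
listed from a finite object $y$ contributes at most about $2^{K(y)-2e}$, as
much as one string would. Section~\ref{sec:sum} proves this lemma and
Theorem~\ref{thm:sum}. Section~\ref{sec:above} obtains
Theorem~\ref{thm:threshold} by cutting the programs into batches at times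
read off from Chaitin's $\Omega$. Section~\ref{sec:examples} builds the
sequences of Theorem~\ref{thm:examples}. Section~\ref{sec:dim}, on
Theorem~\ref{thm:dim}, uses only Section~\ref{sec:prelim} until its last
lines.

\section{Conventions and standard facts}\label{sec:prelim}

Numbers, binary strings and tuples of these are identified by fixed computable
codings, $K(\sigma,\tau)$ is the complexity of the code of the pair, and
$\log=\log_2$. We write $\alpha\subseteq\alpha'$ if $\alpha$ is an initial
segment of $\alpha'$. An \emph{oracle prefix-free machine} is an oracle machine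
$M$ such that the domain of $M^A$ is prefix-free for every $A$. We fix one,
$U$, that is universal: with $K^A(\sigma)=\min\{|p|:U^A(p)=\sigma\}$, every
such machine $M$ has a constant $c_M$ with $K^A(M^A(p))\le|p|+c_M$ for all $A$
and all $p\in\operatorname{dom}M^A$. Without a superscript the oracle is
$0^\omega$, so $K=K^{0^\omega}$. A change of machine or of coding changes $K$
and $K^A$ by $O(1)$, which affects none of our statements. Since the empty
string is not in the domain of $U$, we have $K(x)\ge1$. The conditional
complexity $K(\sigma\,|\,y)$ is defined from a universal machine that receives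
the finite object $y$ as an extra input and has prefix-free domain for each
$y$.

The letter $c$ denotes a positive constant that may change from one occurrence
to the next and depends on nothing but $U$ and the fixed algorithms under
discussion. In particular it does not depend on $A$. We use the following
facts.

\begin{itemize}
\item[(F1)] $\sum_\sigma2^{-K^A(\sigma)}\le1$, hence $K^A(x)\to\infty$ as
$x\to\infty$. Also $K^A(x)\le K(x)+c$.
\item[(F2)] If $\varphi$ is a partial computable function with oracle, then
$K^A(\varphi^A(x_1,\dots,x_m))\le K^A(x_1)+\dots+K^A(x_m)+c$. Also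
$K^A(y,\sigma)\le K^A(y)+K(\sigma\,|\,y)+c$.
\item[(F3)] $K(n)\le2\log(n+1)+c$ for numbers $n$, and
$K(\sigma)\le|\sigma|+2\log(|\sigma|+1)+c$ for strings $\sigma$.
\item[(F4)] (Kraft--Chaitin) A \emph{request} is a pair $(r,\sigma)$ with
$r\in\omega$; its weight is $2^{-r}$. If an algorithm enumerates, on each
input $y$, requests of total weight at most $1$, then $K(\sigma\,|\,y)\le r+c$
for each request $(r,\sigma)$ enumerated on input $y$.
\item[(F5)] (Coding theorem) Let $f^A\ge0$ be lower semicomputable uniformly
in $A$; that is, one oracle algorithm produces from $x$ a nondecreasing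
sequence of rationals with limit $f^A(x)$. If $\sum_xf^A(x)\le1$ for all $A$,
then $f^A(x)\le c\,2^{-K^A(x)}$.
\item[(F6)] $\sum_\tau2^{-K(\sigma,\tau)}\le c\,2^{-K(\sigma)}$, and
symmetrically in the other coordinate. This is (F5) for the function of
$\sigma$ on the left, whose sum is at most $1$ by (F1).
\item[(F7)] (Levin--G\'acs)
$K(\sigma,\tau)=K(\sigma)+K(\tau\,|\,\sigma,K(\sigma))+O(1)$.
\item[(F8)] (Chaitin) The number $\Omega=\sum_{p\in\operatorname{dom}U}2^{-|p|}$
is irrational, and the string $\Omega\upharpoonright j$ of its first $j$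
binary digits satisfies $K(\Omega\upharpoonright j)\ge j-c$.
\end{itemize}

The \emph{weight} of a set $B$ of programs is $\mu(B)=\sum_{p\in B}2^{-|p|}$;
it is at most $1$ if $B$ is prefix-free. To track when oracle programs halt,
we let $D(\alpha)$, for a string $\alpha$, be the set of $p$ with
$|p|\le|\alpha|$ on which $U$ with oracle $\alpha$ halts within $|\alpha|$
steps, querying only positions below $|\alpha|$. We write $U^\alpha(p)$ for
the output and $w(\alpha)=\mu(D(\alpha))$. The finite set $D(\alpha)$, the
outputs and the rational $w(\alpha)\le1$ are computable from $\alpha$. If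
$\alpha\subseteq\alpha'$, then $D(\alpha)\subseteq D(\alpha')$ with the same
outputs. For the empty string $D$ is empty, and
$\operatorname{dom}U^A=\bigcup_nD(A\upharpoonright n)$.

Given $A$, we fix for each $\sigma$ a shortest program $p_\sigma$, so that
$U^A(p_\sigma)=\sigma$ and $|p_\sigma|=K^A(\sigma)$, and we put
\[
S(A)=\sum_\sigma2^{K(\sigma)-2K^A(\sigma)}
=\sum_\sigma2^{-K^A(\sigma)}\,2^{d^A(\sigma)} .
\]
The \emph{contribution} of a set $B\subseteq\operatorname{dom}U^A$ is the part
of this sum over the $\sigma$ with $p_\sigma\in B$. If sets $B_j$ partition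
$\operatorname{dom}U^A$, then $S(A)$ is the sum of their contributions.

\section{Self-information as a sum over strings}\label{sec:sum}

\begin{proposition}\label{prop:diag}
$c^{-1}S(A)\le2^{I(A:A)}\le c\,S(A)$.
\end{proposition}

\begin{proof}
Write $d=d^A$. Since $K(\sigma,\sigma)\le K(\sigma)+c$, the diagonal terms
give $2^{I(A:A)}\ge c^{-1}\sum_\sigma2^{-K(\sigma)+2d(\sigma)}=c^{-1}S(A)$.
Conversely, $2^{d(\sigma)+d(\tau)}\le\frac12(2^{2d(\sigma)}+2^{2d(\tau)})$, so
by (F6)
\[
2^{I(A:A)}\le\frac12\sum_\sigma2^{2d(\sigma)}\sum_\tau2^{-K(\sigma,\tau)}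
+\frac12\sum_\tau2^{2d(\tau)}\sum_\sigma2^{-K(\sigma,\tau)}
\le c\sum_\sigma2^{-K(\sigma)+2d(\sigma)}=c\,S(A).
\]
\end{proof}

This is the first equality of Theorem~\ref{thm:sum}. To bound $S(A)$ from
above we must bound gains, that is, describe without the oracle what $A$
describes. Suppose a finite object $y$ lets us list a batch of $A$-programs
with their outputs. Then $y$ followed by a program of the batch is a
description without oracle, so the gain is at most about $K(y)$. If the batch
has weight at most $2^{-e}$, we save twice: the programs can be shortened by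
$e$ bits, which lowers the gain, and the gain is averaged over weight $2^{-e}$
only.

\begin{lemma}[Batch lemma]\label{lem:batch}
Let $E$ be an algorithm that on input $y$ outputs a number $e$ and then
enumerates a set $G_y$ of pairs of strings. There is a constant $c_E$ with the
following property. Let $A$, $y$ and $B\subseteq\operatorname{dom}U^A$ be such
that $G_y=\{(p,U^A(p)):p\in B\}$ and $\mu(B)\le2^{-e}$. Then every $\sigma$
with $p_\sigma\in B$ satisfies
\[
K^A(\sigma)\ge e,\qquad d^A(\sigma)\le K(y)-e+c_E,
\]
and the contribution of $B$ to $S(A)$ is at most $2^{K(y)-2e+c_E}$.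
\end{lemma}

\begin{proof}
On input $y$, issue the request $(|p|-e,\sigma)$ for each new pair
$(p,\sigma)$ that enters $G_y$, but stop for good if this would make the total
weight exceed $1$. Then (F4) applies. For $y$ as in the statement the total
weight is $2^e\mu(B)\le1$, so all requests are issued, and each $p\in B$ has
$|p|\ge e$ because $2^{-|p|}\le\mu(B)$. If $p_\sigma\in B$, then
$K^A(\sigma)=|p_\sigma|\ge e$, and (F2) and (F4) give
$K(\sigma)\le K(y)+K(\sigma\,|\,y)+c\le K(y)+K^A(\sigma)-e+c_E$. The map
$\sigma\mapsto p_\sigma$ is injective, so the weights $2^{-K^A(\sigma)}$ with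
$p_\sigma\in B$ add up to at most $\mu(B)\le2^{-e}$. Multiplying by the bound
on $2^{d^A(\sigma)}$ gives the last claim.
\end{proof}

\begin{example}\label{ex:finite}
Let $A=\rho\,0^\omega$ for a string $\rho$. All of $\operatorname{dom}U^A$ is
one batch, with $y=\rho$ and $e=0$, so $S(A)\le c\,2^{K(\rho)}$. On the other
hand $K^A(\rho)\le K^A(|\rho|)+c$, since the oracle supplies the bits of
$\rho$ once their number is known. The term $\sigma=\rho$ of $S(A)$ then gives
\[
K(\rho)-2K^A(|\rho|)-c\le I(A:A)\le K(\rho)+c .
\]
If $\rho=1^n0\rho'$ with $|\rho'|=n$, the oracle announces $|\rho|$, so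
$K^A(|\rho|)\le c$ and $I(A:A)=K(\rho)+O(1)$. In general the lower bound
charges the address $|\rho|$ of the data twice, once for each of the two users
of the oracle.
\end{example}

The natural batches for an arbitrary $A$ are the programs that halt in a
window of time.

\begin{corollary}\label{cor:windows}
Let $0=n_0\le n_1\le\cdots$ be any sequence tending to infinity, computable or
not, and let $B_j=D(A\upharpoonright n_{j+1})\setminus D(A\upharpoonright n_j)$
and $u_j=\mu(B_j)$. Then
\begin{equation}\label{eq:windows}
S(A)\le c\sum_ju_j^2\,2^{K(A\upharpoonright n_{j+1},\,n_j)} .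
\end{equation}
\end{corollary}

\begin{proof}
The sets $B_j$ partition $\operatorname{dom}U^A$, and the empty ones
contribute nothing. If $B_j\ne\emptyset$, then from
$y=(A\upharpoonright n_{j+1},n_j)$ one algorithm computes $B_j$, the outputs,
and $e=\lfloor-\log u_j\rfloor$. Here $u_j\le2^{-e}<2u_j$. By
Lemma~\ref{lem:batch}, $B_j$ contributes at most
$c\,2^{K(y)-2e}\le4c\,u_j^2\,2^{K(y)}$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sum}]
By Proposition~\ref{prop:diag} it remains to compare $S(A)$ with
$T(A)=\sum_n2^{K(A\upharpoonright n)-2K^A(n)}$. The strings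
$A\upharpoonright n$ are distinct and $K^A(A\upharpoonright n)\le K^A(n)+c$,
so $T(A)\le c\sum_n2^{K(A\upharpoonright n)-2K^A(A\upharpoonright n)}\le
c\,S(A)$. For the converse take $n_j=j$ in \eqref{eq:windows}. The function
$j\mapsto u_j$ is computable uniformly in $A$ and has sum at most $1$, so (F5)
gives $u_j\le c\,2^{-K^A(j)}\le c\,2^{-K^A(j+1)}$. Also
$K(A\upharpoonright(j+1),j)\le K(A\upharpoonright(j+1))+c$. Hence
$S(A)\le c\,T(A)$.
\end{proof}

The terms of $T(A)$ have the shape of the lower bound in
Example~\ref{ex:finite}: the complexity of the data $A\upharpoonright n$ minus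
twice the cost of its address $n$.

\section{Above one half}\label{sec:above}

Part (a) of Theorem~\ref{thm:threshold} is immediate. If $I(A:A)<\infty$, then
$S(A)<\infty$ by Proposition~\ref{prop:diag}, so the terms of $S(A)$ tend to
$0$, which means $K(x)-2K^A(x)\to-\infty$. Then $K^A(x)/K(x)\ge\frac12$ for
almost all $x$, and $q(A)\ge\frac12$.

For part (b), suppose for the moment that
$K(x)-2K^A(x)\le-\eta K(x)+O(1)$ with $0<\eta<1$. We want to apply this
hypothesis to the strings $A\upharpoonright n_{j+1}$ in \eqref{eq:windows}.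
Three things are needed, up to factors polynomial in $j$: the start $n_j$ of a
window must be cheap to find from its end; the weight $u_j$ must be at most
$2^{-K^A(n_{j+1})}$; and $\sum_j2^{-\eta K(A\upharpoonright n_{j+1})}$ must
converge with room to spare. The windows $n_j=j$ meet the first two needs, but
for $A=0^\omega$ the third asks for the convergence of the series
\eqref{eq:diverge}. Longer computable windows do not help much, since then
$K(0^{n_j})\le2\log(j+1)+c$. We need endpoints whose complexity grows
linearly, and which can nevertheless be recovered from any time inside the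
window. The times at which the digits of $\Omega$ settle have both properties.

Let $\Omega_s=w(0^s)$. These rationals are computable from $s$ and increase to
$\Omega$, and $\Omega_s<\Omega<1$ because $\Omega$ is irrational. Put
\[
\omega_j=2^{-j}\lfloor2^j\Omega\rfloor,\qquad
m_j=\min\{s:\Omega_s\ge\omega_j\}.
\]
The minimum exists since $\omega_j<\Omega$.

\begin{lemma}\label{lem:times}
\begin{itemize}
\item[(a)] $m_0=0$, and $(m_j)$ is nondecreasing and unbounded.
\item[(b)] If $s\ge m_j$, then $\omega_j=2^{-j}\lfloor2^j\Omega_s\rfloor$.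
Hence one algorithm computes $\omega_j$ and $m_j$ from $j$ and any $s\ge m_j$.
\item[(c)] $K(m_j)\ge j-2\log(j+1)-c$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) We have $\omega_0=0$, the $\omega_j$ are nondecreasing, and for each $s$
we have $\omega_j>\Omega_s$ for large $j$ because
$\omega_j\to\Omega>\Omega_s$. (b) For $s\ge m_j$ we have
$\omega_j\le\Omega_s<\Omega<\omega_j+2^{-j}$. (c) By (b) with $s=m_j$, the
string $\Omega\upharpoonright j$ is computed from $j$ and $m_j$. So (F8), (F2)
and (F3) give $j-c\le K(\Omega\upharpoonright j)\le K(m_j)+2\log(j+1)+c$.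
\end{proof}

\begin{example}\label{ex:trivial}
Take $A=0^\omega$ and $n_j=m_j$ in \eqref{eq:windows}. Both $\Omega_{m_j}$ and
$\Omega_{m_{j+1}}$ lie in $[\omega_j,\omega_j+2^{-j})$, so
$u_j=\Omega_{m_{j+1}}-\Omega_{m_j}<2^{-j}$. The string
$\Omega\upharpoonright(j+1)$ determines $\omega_j$ and $\omega_{j+1}$, hence
$m_j$ and $m_{j+1}$, so $K(0^{m_{j+1}},m_j)\le j+2\log(j+2)+c$. The $j$th term
of \eqref{eq:windows} is at most $c\,(j+2)^2\,2^{-j}$. Thus
$S(0^\omega)=\sum_\sigma2^{-K(\sigma)}$, a series that by \eqref{eq:diverge}
tolerates no loss in the exponent term by term, has been regrouped into a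
series that decays exponentially. This decay is the room that a nontrivial
oracle may use up.
\end{example}

For general $A$ the times $m_j$ are unrelated to the halting of $A$-programs,
and the bound $u_j<2^{-j}$ is not available. What remains true is that a
program halting in the $j$th window points to the end of that window: its
halting time reveals $\omega_j$, and one more bit reveals $\omega_{j+1}$. The
coding theorem adds up the weights of all these pointers.

\begin{lemma}\label{lem:weight}
Let $B_j=D(A\upharpoonright m_{j+1})\setminus D(A\upharpoonright m_j)$ and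
$u_j=\mu(B_j)$. Then $u_j\le c\,(j+1)^2\,2^{-K^A(m_{j+1})}$.
\end{lemma}

\begin{proof}
For $p\in\operatorname{dom}U^A$ let $t(p)$ be the least $t$ with
$p\in D(A\upharpoonright t)$. Each triple $(j,b,p)$ with $j\in\omega$,
$b\in\{0,1\}$ and $p\in\operatorname{dom}U^A$ gives the amount
$\frac14(j+1)^{-2}2^{-|p|}$ to the least $s$ with
\[
\Omega_s\ge2^{-j}\lfloor2^j\Omega_{t(p)}\rfloor+b\,2^{-j-1},
\]
if such an $s$ exists. Let $f^A(s)$ be the total amount that $s$ receives.
With oracle $A$ we can enumerate the triples and search for their targets in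
parallel, so $f^A$ is lower semicomputable uniformly in $A$. Also
$\sum_sf^A(s)\le\frac12\sum_j(j+1)^{-2}<1$. By (F5),
$f^A(s)\le c\,2^{-K^A(s)}$.

Fix $j$, and let $b$ be the $(j+1)$st binary digit of $\Omega$, so that
$\omega_{j+1}=\omega_j+b\,2^{-j-1}$. If $p\in B_j$, then $t(p)>m_j$, so
$2^{-j}\lfloor2^j\Omega_{t(p)}\rfloor=\omega_j$ by Lemma~\ref{lem:times}(b),
and the target of $(j,b,p)$ is the least $s$ with $\Omega_s\ge\omega_{j+1}$,
namely $m_{j+1}$. Hence $\frac14(j+1)^{-2}u_j\le f^A(m_{j+1})$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:threshold}(b)]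
Let $\alpha_j=A\upharpoonright m_j$ and apply Corollary~\ref{cor:windows} with
$n_j=m_j$, which Lemma~\ref{lem:times}(a) allows. By
Lemma~\ref{lem:times}(b), $m_j$ is computed from $j$ and
$|\alpha_{j+1}|=m_{j+1}$, so
$K(\alpha_{j+1},m_j)\le K(\alpha_{j+1})+2\log(j+1)+c$. Since
$K^A(\alpha_{j+1})\le K^A(m_{j+1})+c$, Lemma~\ref{lem:weight} gives
$u_j^2\le c\,(j+1)^4\,2^{-2K^A(\alpha_{j+1})}$. Therefore, for every $A$,
\begin{equation}\label{eq:sparse}
S(A)\le c\sum_j(j+1)^6\,2^{K(\alpha_{j+1})-2K^A(\alpha_{j+1})} .
\end{equation}
Now assume $K^A(x)\ge\frac12K(x)+4\log K(x)-c_A$ for all $x$. Then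
$2^{K(x)-2K^A(x)}\le2^{2c_A}K(x)^{-8}$. By Lemma~\ref{lem:times}(c),
$K(\alpha_{j+1})\ge K(m_{j+1})-c\ge\frac12(j+1)$ for all large $j$, and for
these $j$ the $j$th term of \eqref{eq:sparse} is at most
$2^{2c_A+8}(j+1)^{-2}$. So $S(A)<\infty$, and $I(A:A)<\infty$ by
Proposition~\ref{prop:diag}.

Finally let $q(A)>\frac12$, and choose $\eta>0$ with $\frac12+\eta<q(A)$. Then
$K^A(x)\ge\frac12K(x)+\eta K(x)$ for almost all $x$, and
$\eta K(x)\ge4\log K(x)$ for almost all $x$ because $K(x)\to\infty$. A
constant $c_A$ absorbs the finitely many exceptions.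
\end{proof}

\begin{remark}
The hypothesis on $K^A$ is used only at the strings $A\upharpoonright m_j$.
The term $4\log K(x)$ pays for the factor $(j+1)^6$, which is the cost of
naming $j$ three times, and for the convergence of what is left.
\end{remark}

\section{Hiding random bits behind expensive addresses}\label{sec:examples}

For Theorem~\ref{thm:examples} we want an oracle that removes a fixed fraction
of the complexity of infinitely many strings and still has $S(A)<\infty$.
Example~\ref{ex:finite} suggests a plan. Place $r$ random bits in $A$ after an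
initial segment $\beta$ whose length costs $\ell$ bits to describe. The
resulting string has complexity about $\ell+r$ and $A$-complexity about
$\ell$, so it has ratio $\ell/(\ell+r)$ and adds about $2^{r-\ell}$ to $S(A)$.
This is small exactly when the ratio exceeds $\frac12$.

The difficulty is that the address must be expensive for the oracle $A$
itself. For example, if $A$ begins with $0^n1$, then $K^A(n)\le c$ however
complex $n$ is. We therefore choose $\beta$ so that no extension of $\beta$
makes new programs of total weight $2^{-\ell}$ halt. Such a $\beta$ is found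
by extending greedily until the available weight is used up.

\subsection*{One stage}

Let $\gamma$ be a string and let $\ell\ge2$ and $1\le r\le2\ell$ be integers.
The \emph{search from $(\gamma,\ell)$} is the following algorithm. Put
$\tau_0=\gamma$. Given $\tau_i$, go through the proper extensions $\tau$ of
$\tau_i$ in a fixed computable order, and let $\tau_{i+1}$ be the first with
$w(\tau)\ge w(\tau_i)+2^{-\ell}$, if there is one. Since $0\le w\le1$, the
search succeeds only $N\le2^\ell$ times. Let $\beta=\tau_N$. The algorithm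
lists $\tau_0,\dots,\tau_N$ but never learns that $\tau_N$ is the last. Let
$\rho$ be a string of length $r$ that maximizes $K(\beta,\rho)$.

\begin{lemma}\label{lem:stage}
There is a constant $c_0$, independent of $\gamma,\ell,r$, such that the
following hold for every $A\supseteq\beta\rho$.
\begin{itemize}
\item[(a)] $\mu(\operatorname{dom}U^A\setminus D(\beta))\le2^{-\ell}$.
\item[(b)] $K(\beta)\le K(\gamma)+\ell+c_0\log\ell$, and both $K(\beta\rho)$
and $K(\beta\rho,|\beta|,\ell)$ are at most $K(\gamma)+\ell+r+c_0\log\ell$.
\item[(c)] $K(\beta\rho)-2K^A(\beta\rho)\ge r-\ell-K(\gamma)-4c_0\log\ell$.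
\item[(d)] If $r>2c_0\log\ell$, then
$\displaystyle\frac{K^A(\beta\rho)}{K(\beta\rho)}\le
\frac{K(\gamma)+\ell+2c_0\log\ell}{K(\gamma)+\ell+r}$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Since the search does not succeed again, every $\tau\supseteq\beta$ has
$\mu(D(\tau)\setminus D(\beta))=w(\tau)-w(\beta)<2^{-\ell}$. Let
$\tau=A\upharpoonright n$ and $n\to\infty$.

(b) Let $\nu$ be $N$ written with exactly $\ell+1$ binary digits. From
$\gamma$ and $\nu$ we compute $\ell$, $N$ and $\beta$, and with $\rho$ also
$\beta\rho$ and the triple. By (F3), $K(\nu)\le\ell+c\log\ell$ and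
$K(\rho)\le r+c\log\ell$, where we use $r\le2\ell$ and $\log\ell\ge1$. Now
apply (F2).

For (c) and (d) we first show, enlarging $c_0$ if needed, that
\begin{equation}\label{eq:gain}
K^A(\beta\rho)\le K(\beta)+c_0\log\ell,\qquad
K(\beta\rho)\ge K(\beta)+r-c_0\log\ell .
\end{equation}
The oracle yields $\beta\rho=A\upharpoonright(|\beta|+r)$ from $\beta$ and
$r$, so $K^A(\beta\rho)\le K(\beta)+K(r)+c$. By (F6), the $2^r$ strings
$\rho'$ of length $r$ satisfy
$\sum_{\rho'}2^{-K(\beta,\rho')}\le c\,2^{-K(\beta)}$, and $\rho$ gives the
smallest term, so $K(\beta,\rho)\ge K(\beta)+r-c$. The pair $(\beta,\rho)$ is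
computed from $\beta\rho$ and $r$, so
$K(\beta\rho)\ge K(\beta,\rho)-K(r)-c$. As $K(r)\le c\log\ell$, this proves
\eqref{eq:gain}.

(c) By \eqref{eq:gain} the left side is at least $r-K(\beta)-3c_0\log\ell$.
Apply (b).

(d) Let $x=c_0\log\ell$ and $x'=r-c_0\log\ell$, so that $0<x<x'$. By
\eqref{eq:gain} the ratio is at most $g(K(\beta))$, where
$g(a)=(a+x)/(a+x')=1-(x'-x)/(a+x')$ is increasing for $a\ge0$. By (b),
$g(K(\beta))\le g(K(\gamma)+\ell+c_0\log\ell)$, which is the stated bound.
\end{proof}

\begin{example}\label{ex:onestage}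
Let $\gamma$ be empty and $A=\beta\rho\,0^\omega$. Split
$\operatorname{dom}U^A$ into two batches. The first is $D(\beta)$. Running the
search lists its programs and outputs from $y=\ell$ alone, so with $e=0$ it
contributes at most $c\,2^{K(\ell)}\le c\,(\ell+1)^2$ by
Lemma~\ref{lem:batch}. The second is the rest. It is listed from
$y=(\beta\rho,|\beta|,\ell)$ and has weight at most $2^{-\ell}$ by (a), so
with $e=\ell$ it contributes at most
$c\,2^{K(y)-2\ell}\le2^{r-\ell+O(\log\ell)}$ by (b). For $r=\ell$ we get
$I(A:A)\le O(\log\ell)$, while by (d) the oracle compresses $\beta\rho$ to a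
fraction $\frac12+O(\ell^{-1}\log\ell)$ of its complexity. For $r=2\ell$,
part (c) gives $I(A:A)\ge\ell-O(\log\ell)$.
\end{example}

The first batch was cheap because listing $D(\beta)$ does not require knowing
$\beta$. This is what makes iteration possible.

\subsection*{Iteration}

Let $\ell_0=4$ and $\ell_{k+1}=2^{\ell_k}$, so that $\log\ell_k=\ell_{k-1}$
and $\ell_{k-1}\le\ell_k/4$. Let $r_1,r_2,\dots$ be integers with
$1\le r_k\le2\ell_k$. Let $\gamma_0$ be the empty string. For $k\ge1$ let
$\beta_k$ and $\rho_k$ be the strings produced by one stage with parameters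
$\gamma_{k-1},\ell_k,r_k$, and put $\gamma_k=\beta_k\rho_k$. Let
$A=\bigcup_k\gamma_k$, an infinite sequence since $r_k\ge1$. The fast growth
of $\ell_k$ makes everything built before stage $k$ an error of order
$\log\ell_k$.

\begin{proposition}\label{prop:iterate}
There is an integer $c_1$, independent of the sequence $(r_k)$, such that the
following hold.
\begin{itemize}
\item[(a)] If $\sum_k2^{\,r_k-\ell_k+c_1\ell_{k-1}}<\infty$, then
$I(A:A)<\infty$.
\item[(b)] If $r_k\ge\ell_k+c_1\ell_{k-1}$ for infinitely many $k$, then
$I(A:A)=\infty$.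
\item[(c)] If $r_k/\ell_k\to\theta>0$, then $q(A)=1/(1+\theta)$.
\end{itemize}
\end{proposition}

\begin{proof}
\emph{The past is simple.} Let $C=\max\{4+c_0/3,\,K(\gamma_0)/4\}$. We claim
$K(\gamma_k)\le C\ell_k$ for all $k\ge0$. This holds for $k=0$. If it holds
for $k-1$, then Lemma~\ref{lem:stage}(b) and $r_k\le2\ell_k$ give
\[
K(\gamma_k)\le(C+c_0)\ell_{k-1}+3\ell_k
\le\Bigl(\frac{C+c_0}4+3\Bigr)\ell_k\le C\ell_k .
\]

\emph{Batches.} Let $B_0=D(\beta_1)$ and
$B_k=D(\beta_{k+1})\setminus D(\beta_k)$ for $k\ge1$. These finite sets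
partition $\operatorname{dom}U^A$, and $\mu(B_k)\le2^{-\ell_k}$ for $k\ge1$ by
Lemma~\ref{lem:stage}(a). Corollary~\ref{cor:windows} would describe $B_k$ by
its endpoint $\beta_{k+1}$, for which our complexity bound is about
$\ell_{k+1}$, far too large. Instead let
$y_k=(\gamma_k,|\beta_k|,\ell_k)$. From $y_k$ one algorithm $E$ outputs
$e=\ell_k$, recovers $\beta_k$, runs the search from
$(\gamma_k,2^{\ell_k})$, and enumerates the pairs $(p,U^{\tau_i}(p))$ with
$p\in D(\tau_i)\setminus D(\beta_k)$ as the strings $\tau_i$ appear. These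
strings increase, are initial segments of $A$, and end with $\beta_{k+1}$, so
$E$ enumerates exactly $\{(p,U^A(p)):p\in B_k\}$. By
Lemma~\ref{lem:stage}(b), $K(y_k)\le\ell_k+r_k+(C+c_0)\ell_{k-1}$. Let
$c_1=\lceil C+4c_0+c_E\rceil$. Lemma~\ref{lem:batch} shows that for $k\ge1$
\begin{equation}\label{eq:batchk}
K^A(\sigma)\ge\ell_k\quad\text{and}\quad
d^A(\sigma)\le r_k+c_1\ell_{k-1}\qquad\text{if }p_\sigma\in B_k,
\end{equation}
and that $B_k$ contributes at most $2^{\,r_k-\ell_k+c_1\ell_{k-1}}$ to $S(A)$.

(a) The finite set $B_0$ contributes a finite amount, so $S(A)<\infty$.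

(b) By Lemma~\ref{lem:stage}(c),
$K(\gamma_k)-2K^A(\gamma_k)\ge r_k-\ell_k-(C+4c_0)\ell_{k-1}$, which is
nonnegative for infinitely many $k$. The $\gamma_k$ are distinct, so $S(A)$
has infinitely many terms that are at least $1$.

(c) Let $p_\sigma\in B_k$ with $k\ge1$. Since $a\mapsto a/(a+x)$ is increasing
for $x>0$, \eqref{eq:batchk} gives
\[
\frac{K^A(\sigma)}{K(\sigma)}\ge
\frac{K^A(\sigma)}{K^A(\sigma)+r_k+c_1\ell_{k-1}}\ge
\frac{\ell_k}{\ell_k+r_k+c_1\ell_{k-1}} .
\]
The right side tends to $1/(1+\theta)$ because $\ell_{k-1}/\ell_k\to0$. Each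
$B_k$ is finite, so $k\to\infty$ as $\sigma\to\infty$, and
$q(A)\ge1/(1+\theta)$. Conversely, $\theta>0$ gives $r_k>2c_0\ell_{k-1}$ for
large $k$, and then Lemma~\ref{lem:stage}(d) yields
\[
\frac{K^A(\gamma_k)}{K(\gamma_k)}\le
\frac{\ell_k+(C+2c_0)\ell_{k-1}}{\ell_k+r_k}\to\frac1{1+\theta}.
\]
Hence $q(A)\le1/(1+\theta)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:examples}]
Since $c_1$ does not depend on $(r_k)$, we may use it to define $r_k$. All
three choices below satisfy $1\le r_k\le2\ell_k$.

For $q\in(\frac12,1)$ let $\theta=\frac1q-1\in(0,1)$ and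
$r_k=\lceil\theta\ell_k\rceil$. Then $q(A)=q$ by
Proposition~\ref{prop:iterate}(c). The exponents in (a) are at most
$-(1-\theta)\ell_k+1+c_1\log\ell_k$, which is below $-\frac12(1-\theta)\ell_k$
for large $k$, so $I(A:A)<\infty$.

For $q=\frac12$ with finite self-information let
$r_k=\max\{1,\ell_k-(c_1+1)\ell_{k-1}\}$. Then $\theta=1$ and $q(A)=\frac12$.
For large $k$ the $k$th term in (a) equals $2^{-\ell_{k-1}}=1/\ell_k$, so
$I(A:A)<\infty$.

For $q=\frac12$ with infinite self-information let
$r_k=\min\{2\ell_k,\ell_k+c_1\ell_{k-1}\}$. Again $\theta=1$ and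
$q(A)=\frac12$. For large $k$ we have $r_k=\ell_k+c_1\ell_{k-1}$, so
$I(A:A)=\infty$ by (b).
\end{proof}

\section{The ratio $q(A)$ as a dimension}\label{sec:dim}

We prove Theorem~\ref{thm:dim}. Let $q=q(A)$. For every $X$ and
$\varepsilon>0$ we have
$K^A(X\upharpoonright n)\ge(q-\varepsilon)K(X\upharpoonright n)$ for almost
all $n$, since the strings $X\upharpoonright n$ are distinct. Dividing by $n$
and letting $\varepsilon\to0$ gives $\dim^A(X)\ge q\dim(X)$.

It remains to build $X$ with $\dim(X)=1$ and $\dim^A(X)\le q$. Choose
$x_1,x_2,\dots$ with $K^A(x_k)/K(x_k)\to q$ such that $L_k=K(x_k)$ satisfies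
$L_1\ge2$ and $L_{k+1}\ge2^{L_k}$; this is possible since $K(x)\to\infty$. The
strings $x_k$ may be much longer than their complexity, so we replace them by
shortest programs. Run all programs of length $L_k$ in parallel on $U$, and
let $\pi_k$ be the first to output $x_k$. Each of $x_k$ and $\pi_k$ computes
the other, given $L_k$ in one direction, so
\begin{equation}\label{eq:pi}
|\pi_k|=L_k,\qquad K(\pi_k)\ge L_k-c,\qquad
K^A(\pi_k)\le K^A(x_k)+O(\log L_k).
\end{equation}
Here and below the constants in $O(\cdot)$ are absolute. For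
$0\le i\le L_k$, describing the last $L_k-i$ bits by (F3) gives
$K(\pi_k)\le K(\pi_k\upharpoonright i)+L_k-i+O(\log L_k)$, hence
\begin{equation}\label{eq:prefix}
K(\pi_k\upharpoonright i)\ge i-O(\log L_k).
\end{equation}

The first attempt is $X=\pi_1\pi_2\cdots$. The trouble is at the start of
$\pi_k$. What precedes it may have length of order $\log L_k$, and
\eqref{eq:prefix} says nothing about prefixes of $\pi_k$ of that length, so we
have no control of the compression rate there. We insert before $\pi_k$ a
random spacer of length $\sqrt{L_k}$, long enough to make $\log L_k$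
negligible and short enough to be negligible against $L_k$. The spacers must
be random relative to the programs, and the next lemma lets us add the two
complexities: the gain of an oracle on $y$ passes to any pair containing $y$.

\begin{lemma}\label{lem:pair}
For all $Z\in2^\omega$ and all $y,v$,
\[
K(y,v)\ge K(y)-K^Z(y)+K^Z(y,v)-2\log(K(y)+1)-c .
\]
\end{lemma}

\begin{proof}
Let $z=(y,K(y))$. By (F2), (F1) and (F3),
\[
K^Z(y,v)\le K^Z(z)+K(v\,|\,z)+c\le K^Z(y)+2\log(K(y)+1)+K(v\,|\,z)+c,
\]
and $K(v\,|\,z)\le K(y,v)-K(y)+c$ by (F7).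
\end{proof}

Let $Z\in2^\omega$ code the sequence $(\pi_k)$, so that a fixed algorithm
computes $\pi_k$, and with it $L_k$, from $Z$ and $k$. There is $Y\in2^\omega$
with
\begin{equation}\label{eq:random}
K^Z(Y\upharpoonright i)\ge i\qquad\text{for all }i.
\end{equation}
Indeed, the sequences that extend some $\sigma$ with $K^Z(\sigma)\le|\sigma|-1$
have uniform measure at most $\sum_\sigma2^{-K^Z(\sigma)-1}\le\frac12$. Cut
$Y=v_1v_2\cdots$ with $|v_k|=s_k=\lceil\sqrt{L_k}\,\rceil\le L_k$, and put
\[
X=v_1\pi_1v_2\pi_2\cdots,\qquad \xi_k=v_1\pi_1\cdots v_{k-1}\pi_{k-1},\qquad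
a_k=|\xi_k|,\qquad t_k=s_1+\dots+s_{k-1}\le a_k .
\]
From $L_{k+1}\ge2^{L_k}\ge2L_k$ we get $L_k\ge2^k$ and, for $k\ge2$,
\[
k\le2^{k-1}\le L_{k-1}\le a_k\le2(L_1+\dots+L_{k-1})\le4L_{k-1}\le4\log L_k ,
\]
while $a_1=0$.

\begin{lemma}\label{lem:dimone}
$K(X\upharpoonright n)\ge n-O(\log n)$ for $n\ge s_1$. Hence $\dim(X)=1$.
\end{lemma}

\begin{proof}
A prefix of length $n\ge s_1$ ends in a program or in a spacer $v_k$ with
$k\ge2$.

\emph{Case 1: $X\upharpoonright n=\xi_kv_k\pi'$ with
$\pi'=\pi_k\upharpoonright i$, $0\le i\le L_k$.} Here $n\ge\sqrt{L_k}$, so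
$\log L_k\le2\log n$, and we may discard $\xi_k$. We apply
Lemma~\ref{lem:pair} with $y=\pi'$ and $v=v_k$. We have
$K(\pi')\ge i-O(\log L_k)$ by \eqref{eq:prefix}, and
$\log(K(\pi')+1)=O(\log L_k)$ by (F3). The oracle $Z$ yields $\pi'$ from $k$
and $i$, so $K^Z(\pi')=O(\log L_k)$. By \eqref{eq:random} and (F3),
\[
t_k+s_k\le K^Z(Y\upharpoonright(t_k+s_k))
\le K(Y\upharpoonright t_k)+K^Z(v_k)+c\le t_k+K^Z(v_k)+O(\log L_k),
\]
so $K^Z(\pi',v_k)\ge K^Z(v_k)-c\ge s_k-O(\log L_k)$. The lemma gives
$K(\pi',v_k)\ge i+s_k-O(\log L_k)$. The pair $(\pi',v_k)$ is computed from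
$X\upharpoonright n$, $a_k$ and $s_k$, and $n=a_k+s_k+i$ with
$a_k\le4\log L_k$. Hence
$K(X\upharpoonright n)\ge n-O(\log L_k)\ge n-O(\log n)$.

\emph{Case 2: $X\upharpoonright n=\xi_kv'$ with $k\ge2$ and
$v'=v_k\upharpoonright i$, $0\le i\le s_k$.} Now $n$ may be as small as
$a_k$, so errors of order $\log L_k$ are not allowed and $\xi_k$ must be kept.
We apply Lemma~\ref{lem:pair} with $y=\xi_k$ and $v=v'$. Case 1, applied to
$\xi_k=\xi_{k-1}v_{k-1}\pi_{k-1}$, gives $K(\xi_k)\ge a_k-O(\log a_k)$, and
$\log(K(\xi_k)+1)=O(\log a_k)$ by (F3). The oracle $Z$ knows the programs and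
all the lengths. So it computes $\xi_k$ from $k$ and $Y\upharpoonright t_k$,
which gives $K^Z(\xi_k)\le t_k+O(\log a_k)$, and it computes
$Y\upharpoonright(t_k+i)$ from $k$ and $(\xi_k,v')$, which with
\eqref{eq:random} gives $K^Z(\xi_k,v')\ge t_k+i-O(\log a_k)$. The lemma yields
$K(\xi_k,v')\ge a_k+i-O(\log a_k)$. The pair is computed from
$X\upharpoonright n$ and $a_k$, and $a_k\le n=a_k+i$. Hence
$K(X\upharpoonright n)\ge n-O(\log n)$.

Together with the upper bound in (F3), this gives
$K(X\upharpoonright n)/n\to1$.
\end{proof}

\begin{proof}[End of the proof of Theorem~\ref{thm:dim}]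
The prefix $\xi_{k+1}=\xi_kv_k\pi_k$ of $X$ has length at least $L_k$. By
(F1)--(F3) and \eqref{eq:pi},
\[
K^A(\xi_{k+1})\le K(\xi_k)+K(v_k)+K^A(\pi_k)+c\le K^A(x_k)+O(\sqrt{L_k}).
\]
So $\dim^A(X)\le\lim_kK^A(x_k)/L_k=q$. Since $\dim(X)=1$, the first part gives
$\dim^A(X)\ge q$, and equality holds.

If $I(A:A)<\infty$, then $q(A)\ge\frac12$ by Theorem~\ref{thm:threshold}(a),
so $\dim^A(X)\ge\frac12\dim(X)$ for all $X$. For the sequence $A$ of
Theorem~\ref{thm:examples} with $I(A:A)<\infty$ and $q(A)=\frac12$, the $X$
just built has $\dim(X)=1$ and $\dim^A(X)=\frac12$, so no larger constant is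
possible.
\end{proof}

\begin{thebibliography}{1}

\bibitem{lowdim}
\emph{Lowness for effective Hausdorff dimension},
\texttt{https://personal.ntu.edu.sg/kmng/Files/Papers/lowdim.pdf}.

\end{thebibliography}
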